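# An acyclic digraph with no dominated ray and no kernel

## Two theorems on safety and solvability

**Theorem A.** There is a digraph $G$ with $\aleph_1$ vertices such that

1. $G$ has no directed cycles, hence no odd cycles;
2. no vertex of $G$ dominates any ray of $G$, so $G$ is safe;
3. $G$ has no kernel.

**Theorem B.** The same digraph $G$ moreover

1. has no nonempty semikernel, a *semikernel* being an independent set $L$ such that every out-neighbour of $L$ has an out-neighbour in $L$; hence no nonempty forward-closed subset of $G$ induces a solvable digraph;
2. has exactly $2^{\aleph_0}$ $\simeq$-ends.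

Both are theorems of ZFC. Here is the background. The paper "Kernels of digraphs with finitely many ends" (http://www.ii.uib.no/~michal/finEnds.pdf) says: "It seems plausible to conjecture that safety ensures solvability of graphs with arbitrary number of ends, but proving this remains an open problem." The question, then, is whether every safe digraph without odd cycles has a kernel, however many ends it has. Theorem A says no, even if we forbid *all* directed cycles and *all* domination of rays. The example is uncountable, and the argument does not settle the case of countable digraphs.

## Kernels, domination and ends, with small examples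

Digraphs may be infinite.

**Definition (kernel).** A *kernel* of a digraph is an independent set $K$ of vertices such that every vertex $v\notin K$ has an edge $v\to k$ to some $k\in K$. A digraph is *solvable* if it has a kernel, and *kernel-perfect* (KP) if every induced subgraph has a kernel.

Independence says that a vertex in $K$ has no out-neighbour in $K$. The second condition says that a vertex outside $K$ has one. Together:
$$v\in K\iff \text{no out-neighbour of } v \text{ is in } K. \tag{1}$$
So we may read "$v\in K$" as "$v$ is true"; each vertex asserts that all its out-neighbours are false. A vertex with exactly one out-neighbour is its negation, and a sink is always true. A directed 3-cycle has no kernel, because going round it would negate a truth value three times; a directed 2-cycle has two kernels.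

**Definition (semikernel, forward-closed).** Semikernels were defined in Theorem B. A set $X$ of vertices is *forward-closed* if it contains all out-neighbours of its elements.

The empty set is a semikernel, and so is $\{s\}$ for any sink $s$. A kernel is a semikernel. The disjoint union of a directed 3-cycle and one isolated vertex $s$ has the nonempty semikernel $\{s\}$ but no kernel.

**Definition (ray, domination, safety).** A *ray* is a one-way infinite directed path $r_0\to r_1\to\cdots$. A vertex $v$ *dominates* a ray $R$ if there is an infinite fan from $v$ to $R$: infinitely many directed paths from $v$ to vertices of $R$ that pairwise share only $v$. A digraph is *safe* if no ray is dominated by infinitely many vertices.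

Take a ray $r_0\to r_1\to\cdots$ and a new vertex $v$ with edges $v\to r_n$ for all $n$. Then $v$ dominates the ray. No $r_n$ dominates it, because every path from $r_n$ to a later vertex passes through $r_{n+1}$. The digraph is safe, and $\{r_0,r_2,r_4,\dots\}$ is a kernel.

**Definition (ends).** For a ray $R$ let $A_G^*(R)$ be the set of vertices from which some vertex of $R$ is reachable by a directed path. Write $Q\simeq R$ if $A_G^*(Q)=A_G^*(R)$. The classes of this equivalence relation are the *($\simeq$-)ends* of $G$.

Let $T=\omega^{<\omega}$ be the set of finite sequences of natural numbers, called *nodes*; write $\sigma k$ for $\sigma$ extended by $k$, $|\sigma|$ for the length of $\sigma$, and $b{\restriction}l$ for the initial segment of length $l$ of $b\in\omega^\omega$. Make $T$ a digraph with edges $\sigma\to\sigma k$. A ray runs through initial segments of some $b$, and $A^*_T(R)=\{b{\restriction}l:l\in\omega\}$. So the ends correspond to the $2^{\aleph_0}$ elements of $\omega^\omega$. No ray is dominated, since all paths from $\sigma$ to later vertices of a ray use the same child of $\sigma$. The nodes of even length form a kernel. So many ends alone do no harm.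

**Known results.** Richardson's theorem says that every finite digraph without odd cycles has a kernel, and the same holds for every rayless digraph without odd cycles. Moreover, every safe digraph without odd cycles that has only finitely many $\simeq$-ends is KP, and some safe digraphs without odd cycles with infinitely many $\simeq$-ends are also known to be KP.

**An acyclic digraph without a kernel.** On $\omega$ put an edge $n\to m$ whenever $n<m$. Suppose $K$ is a kernel. If $n\in K$, then no $m>n$ is in $K$; but $n+1\notin K$ then needs an out-neighbour $m>n+1$ in $K$, a contradiction. So $K=\emptyset$, and now $0\notin K$ has no out-neighbour in $K$, again a contradiction. This digraph is far from safe: each $n$ dominates the ray $0\to1\to2\to\cdots$ through the edges $n\to m$. There is only one end, since every vertex reaches every ray. Our task is to have no kernel, as here, but with no domination at all.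

## Finite interfaces on a line, and why they fail on a tree

Absence of domination suggests that one can cut a ray off by finite sets. A natural first attempt to *prove* solvability is compactness across these cuts. On a line it works.

**Warm-up.** Let the vertex set of $H$ be the disjoint union of sets $V_0,V_1,\dots$, with finite $F_s\subseteq V_s$ and $F_0=\emptyset$, such that every edge either lies inside some $V_s$ or goes from $V_s$ to $F_{s+1}$. Suppose each $H[V_s]$ is rayless and has no odd cycle. Then $H$ has a kernel.

*Proof.* Call $S'\subseteq F_s$ and $S\subseteq F_{s+1}$ *compatible* if there is $K_s\subseteq V_s$ with $K_s\cap F_s=S'$ such that, for $v\in V_s$, we have $v\in K_s$ iff no out-neighbour of $v$ is in $K_s\cup S$.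

For every $S$ there is a compatible $S'$. Indeed, take $H[V_s\cup F_{s+1}]$, delete the edges inside $F_{s+1}$, and for each $f\in F_{s+1}\setminus S$ add a new sink $f^*$ and the edge $f\to f^*$. This digraph is rayless and has no odd cycle, because a path that leaves $V_s$ stops after at most one more edge. By Richardson's theorem in the rayless case it has a kernel $K'$. Sinks are in $K'$, so $S\subseteq K'$ and each $f^*\in K'$, whence $f\notin K'$ for $f\in F_{s+1}\setminus S$. So $K'\cap F_{s+1}=S$, and $K_s=K'\cap V_s$ shows that $S$ is compatible with $S'=K_s\cap F_s$.

Working backwards from an arbitrary subset of $F_N$, we get for every $N$ a sequence $(S_0,\dots,S_N)$ with consecutive terms compatible. These sequences form an infinite tree under extension. It is finitely branching, since each $F_s$ has finitely many subsets. König's lemma gives an infinite sequence $(S_s)_{s\in\omega}$ with consecutive terms compatible. With witnesses $K_s$, put $K=\bigcup_sK_s$. Since $K\cap F_{s+1}=S_{s+1}$, condition (1) holds at every $v\in V_s$. $\square$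

Now replace the line by the tree $T$: pieces $V_\sigma$, edges from $V_\sigma$ into finite sets $F_{\sigma k}\subseteq V_{\sigma k}$. Solving one piece backwards works as before. But a choice at depth $N$ is now a family of subsets of infinitely many sets $F_\sigma$, so the tree of partial solutions need not be finitely branching and König's lemma does not apply. Compactness of the product of all the spaces of subsets of $F_\sigma$ does not help either: for that, the compatibility condition at $\sigma$ would have to be closed, and it may depend on infinitely many children at once. Here is a gadget which does this.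

**Infinitely-often gadget.** Take vertices $q$, $a_n$, $p_k$ ($n,k\in\omega$) with edges $q\to a_n$ for all $n$, and $a_n\to p_k$ for all $k\ge n$. By (1) at $a_n$ and at $q$,
$$a_n\in K\iff \text{no } p_k \text{ with } k\ge n \text{ is in } K,\qquad q\in K\iff p_k\in K\text{ for infinitely many }k .$$
"Infinitely many" is not a closed condition. It is also blind to finite changes: if we delete the edges $q\to a_n$ with $n<i$, the vertex $q$ still has the same truth value, although it now sees only the children $k\ge i$. This second property will give us safety.

## A rule for countable ordinals with no solution on the tree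

Recall that $\omega_1$ is the set of countable ordinals, that each $\beta<\omega_1$ has only countably many predecessors, that a countable subset of $\omega_1$ has a supremum below $\omega_1$, and that there is no infinite strictly decreasing sequence of ordinals. Let $\Omega=\{\alpha:1\le\alpha<\omega_1\}$.

**Lemma 1.** For $f:\omega\to\omega_1$ there is a least $\alpha\in\Omega$ such that $f(k)<\alpha$ for infinitely many $k$; call it $\mu(f)$. There is no function $v:T\to\omega_1$ such that $v(\sigma)=\mu\big(k\mapsto v(\sigma k)\big)$ for all $\sigma\in T$.

*Proof.* With $\alpha=\sup_kf(k)+1<\omega_1$ we have $f(k)<\alpha$ for all $k$; so a least $\alpha$ exists. If $v$ were as described, then for every $\sigma$ infinitely many $k$, in particular some $k$, would satisfy $v(\sigma k)<v(\sigma)$. Starting at the empty sequence and choosing such a $k$ again and again, we get an infinite strictly decreasing sequence of ordinals, a contradiction. $\square$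

For example, $\mu(f)=1$ if $f$ is constantly $0$, and $\mu(f)=\omega$ if $f(k)=k$. The second example shows why we do not use values in $\omega$: the rule would not be defined for $f(k)=k$. Uncountability of $\omega_1$ makes $\mu$ total. On the part of $T$ up to depth $N$ the rule has solutions: assign values at depth $N$ arbitrarily and compute backwards. Only the whole tree has no solution.

So the plan is to build a digraph whose kernels would have to compute $\mu$ at each node. For the digraph to be safe, each child $\sigma k$ must be reachable only through a finite bottleneck at $\sigma$. We get it as follows.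

* The value at $\sigma$ is stored as a $0/1$ sequence, bit $i$ at a vertex $c(\sigma,i)$, where each ordinal $\alpha$ has a code $x_\alpha\in\{0,1\}^\omega$.
* *Each bit recomputes $\mu$ separately*, and bit $i$ looks only at children $k\ge i$. All bits obtain the same $\mu$, because $\mu$ is blind to finite changes. Child $k$ is then seen only by the bits $0,\dots,k$.

## The digraph $G$

**Codes.** Let $A\subseteq\{0,1\}^\omega$ have size $\aleph_1$, contain the zero sequence, and be closed under finite changes of coordinates. Such a set exists: since $2^{\aleph_0}\ge\aleph_1$, there is a subset of size $\aleph_1$ containing the zero sequence, and closing it under finite changes adds only countably many sequences per element. Enumerate $A$ without repetition as $(x_\alpha)_{\alpha\in\Omega}$ with $x_1=(0,0,0,\dots)$. Put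
$$Z_i=\{\alpha\in\Omega:x_\alpha(i)=0\}.$$
Flipping coordinate $i$ is a bijection of $A$ that exchanges the sequences with $x(i)=0$ and those with $x(i)=1$, so $Z_i$ is uncountable. Also $1\in Z_i$ for all $i$.

**Vertices.** For $\sigma\in T$, $i,n\in\omega$ and $\alpha\in\Omega$ there are distinct vertices
$$c(\sigma,i),\quad d(\sigma,i),\quad e(\sigma,\alpha),\quad p(\sigma,\alpha),\quad a(\sigma,\alpha,n),\quad q(\sigma,\alpha,i),\quad \bar q(\sigma,\alpha,i),\quad m(\sigma,\alpha,i),$$
each said to be *at node* $\sigma$.

**Edges.**

* (E1) $c(\sigma,i)\to m(\sigma,\alpha,i)$ for all $\alpha$ with $x_\alpha(i)=0$;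
* (E2) $m(\sigma,\alpha,i)\to q(\sigma,\beta,i)$ for $1\le\beta<\alpha$, and $m(\sigma,\alpha,i)\to\bar q(\sigma,\alpha,i)$;
* (E3) $\bar q(\sigma,\alpha,i)\to q(\sigma,\alpha,i)$;
* (E4) $q(\sigma,\alpha,i)\to a(\sigma,\alpha,n)$ for all $n\ge i$;
* (E5) $a(\sigma,\alpha,n)\to p(\sigma k,\alpha)$ for all $k\ge n$;
* (E6) $p(\sigma,\alpha)\to e(\sigma,\beta)$ for all $\beta\ge\alpha$;
* (E7) $e(\sigma,\alpha)\to c(\sigma,i)$ if $x_\alpha(i)=0$, and $e(\sigma,\alpha)\to d(\sigma,i)$ if $x_\alpha(i)=1$, for all $i$;
* (E8) $d(\sigma,i)\to c(\sigma,i)$.

The intended meanings, to be proved below for a kernel, are these. The bits $c(\sigma,i)$ store a sequence, and $d(\sigma,i)$ is the negated bit. Vertex $e(\sigma,\alpha)$ says "the stored sequence is $x_\alpha$", and $p(\sigma,\alpha)$ says "the stored ordinal is less than $\alpha$". Vertices $a$ and $q$ form the infinitely-often gadget over the children, and $q(\sigma,\alpha,i)$ is the copy for bit $i$. Vertex $m(\sigma,\alpha,i)$ says "$\alpha$ is the least ordinal whose $q$ is true". By (E1), bit $i$ is the bit of the code of that least $\alpha$.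

**Acyclicity and size.** *We check part 1 of Theorem A and record how paths move.* There are $\aleph_1$ vertices, since $T$ and $\omega$ are countable and $|\Omega|=\aleph_1$. Every edge other than (E5) stays at its node and strictly advances in the type order
$$p,\ e,\ d,\ c,\ m,\ \bar q,\ q,\ a, \tag{2}$$
while (E5) goes from node $\sigma$ to a one-step extension $\sigma k$. Along a path, nodes never get shorter, so a directed cycle would stay at one node, which (2) forbids. Hence $G$ is acyclic. The vertices of a path at a given node are consecutive, so there are at most 8 of them. Finally, every vertex has an out-neighbour: for $c(\sigma,i)$ use $1\in Z_i$, and for the other types this is immediate from the list.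

## A finite bottleneck below every vertex

**Lemma 2.** Let a directed path start at a node that is a proper initial segment of $\rho$, pass through node $\rho$, and later reach node $\rho k$. Then it contains $c(\rho,i)$ for some $i\le k$.

*Proof.* The path enters node $\rho$ by an edge (E5), so at some $p(\rho,\cdot)$. It leaves node $\rho$ by an edge (E5), from some $a(\rho,\cdot,n)$. Nodes only get extended along a path, and it reaches $\rho k$ later, so it leaves directly to node $\rho k$; by (E5), $n\le k$.

Now follow the path inside node $\rho$. From $p$ it can go only to some $e$, from $e$ only to some $c(\rho,i)$ or $d(\rho,i)$, and from $d(\rho,i)$ only to $c(\rho,i)$. From $c(\rho,i)$ it goes to some $m(\rho,\cdot,i)$, then possibly to some $\bar q(\rho,\cdot,i)$, and then to some $q(\rho,\cdot,i)$, always with the same $i$. From there it goes to $a(\rho,\cdot,n)$, and (E4) requires $n\ge i$. So $i\le n\le k$. $\square$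

**Proof of Theorem A, part 2.** *We separate a vertex from a tail of a ray by a finite set.* Let $R$ be a ray. It has at most 8 vertices at each node, so its nodes run through longer and longer initial segments of some $b\in\omega^\omega$; say that $R$ is *along* $b$. Let $v$ be a vertex at node $\tau$. Put $l=|\tau|+1$ and
$$F=\{c(b{\restriction}l,\,i): i\le b(l)\}.$$
This is a finite set, and $v\notin F$ because $v$ is at a node of length $l-1$.

All but finitely many vertices of $R$ are at nodes $b{\restriction}m$ with $m\ge l+1$. Consider a path from $v$ to such a vertex. Since nodes are extended one step at a time, $\tau=b{\restriction}(l-1)$, and the path passes through nodes $b{\restriction}l$ and $b{\restriction}(l+1)=(b{\restriction}l)\,b(l)$. By Lemma 2 with $\rho=b{\restriction}l$ and $k=b(l)$, the path meets $F$.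

Paths that pairwise share only $v$ meet $F$ in disjoint sets, so at most $|F|$ paths of a fan end at such vertices. The remaining paths end in a finite subset of $R$. Apart from at most one trivial path, consisting of $v$ alone, their endpoints are distinct, so there are finitely many of them. Hence there is no infinite fan from $v$ to $R$. $\square$

**What the condition $n\ge i$ prevents.** Let $G'$ be $G$ with (E4) replaced by: $q(\sigma,\alpha,i)\to a(\sigma,\alpha,n)$ for *all* $n$. The no-kernel proof below would work for $G'$ word for word, with "$n\ge i$" read as "$n\ge0$". But $G'$ is not safe. To see this, let $\rho_l$ be the zero sequence of length $l$, and let $R$ be the ray that, for $l=0,1,2,\dots$, runs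
$$c(\rho_l,0)\to m(\rho_l,1,0)\to\bar q(\rho_l,1,0)\to q(\rho_l,1,0)\to a(\rho_l,1,0)\to p(\rho_{l+1},1)\to e(\rho_{l+1},1)\to c(\rho_{l+1},0).$$
For each $j\ge1$ the set $Z_0\cap Z_j$ is uncountable, again by flipping coordinates $0$ and $j$; so we may choose pairwise distinct $\alpha_j\in Z_0\cap Z_j$. Let $P_j$ start at $c(\rho_0,0)\to m(\rho_0,\alpha_j,0)\to\bar q(\rho_0,\alpha_j,0)\to q(\rho_0,\alpha_j,0)\to a(\rho_0,\alpha_j,0)\to p(\rho_1,\alpha_j)\to e(\rho_1,\alpha_j)$. At each $\rho_l$ with $1\le l<j$ let it continue from $e(\rho_l,\alpha_j)$ to $c(\rho_l,j)$ and on through $m,\bar q,q$ with indices $\alpha_j,j$, through $a(\rho_l,\alpha_j,0)$ and $p(\rho_{l+1},\alpha_j)$, to $e(\rho_{l+1},\alpha_j)$. Finally let it go from $e(\rho_j,\alpha_j)$ to $c(\rho_j,0)\in R$. The edges $e\to c$ exist because $x_{\alpha_j}$ vanishes at $0$ and $j$. Every vertex of $P_j$ carries the index $\alpha_j$, or is some $c(\rho_l,j)$, or is the endpoint $c(\rho_j,0)$, or is the start; so the $P_j$ pairwise share only the start. Thus $c(\rho_0,0)$ dominates $R$ in $G'$. The same fan shifted to start at $\rho_l$ shows that every $c(\rho_l,0)$ dominates $R$.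

## Kernels would compute $\mu$

**Proof of Theorem A, part 3.** Suppose $K$ is a kernel of $G$. We use (1) at every vertex.

**Step 1: reading the stored ordinal.** *The purpose is to see that $e$ and $p$ mean what they should.* Let $C_\sigma\in\{0,1\}^\omega$ be given by $C_\sigma(i)=1\iff c(\sigma,i)\in K$. Put $v(\sigma)=\beta$ if $C_\sigma=x_\beta$ with $\beta\in\Omega$; this $\beta$ is unique because the enumeration has no repetition. Put $v(\sigma)=0$ if there is no such $\beta$.

The only out-neighbour of $d(\sigma,i)$ is $c(\sigma,i)$, so $d(\sigma,i)\in K\iff C_\sigma(i)=0$. By (E7), $e(\sigma,\beta)\in K$ iff for every $i$: if $x_\beta(i)=0$ then $c(\sigma,i)\notin K$, that is, $C_\sigma(i)=0$; and if $x_\beta(i)=1$ then $d(\sigma,i)\notin K$, that is, $C_\sigma(i)=1$. So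
$$e(\sigma,\beta)\in K\iff C_\sigma=x_\beta .$$
By (E6),
$$p(\sigma,\alpha)\in K\iff C_\sigma\ne x_\beta\text{ for all }\beta\ge\alpha\iff v(\sigma)<\alpha ,$$
where the case $v(\sigma)=0$ is covered because $\alpha\ge1$.

**Step 2: quantifying over the children.** *The purpose is to evaluate the infinitely-often gadget.* By (E5), $a(\sigma,\alpha,n)\in K\iff v(\sigma k)\ge\alpha$ for all $k\ge n$. By (E4), $q(\sigma,\alpha,i)\in K$ iff for every $n\ge i$ some $k\ge n$ has $v(\sigma k)<\alpha$. Hence
$$q(\sigma,\alpha,i)\in K\iff v(\sigma k)<\alpha\text{ for infinitely many }k ,$$
and the right-hand side does not depend on $i$. By (E3), $\bar q(\sigma,\alpha,i)\in K\iff q(\sigma,\alpha,i)\notin K$.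

**Step 3: taking the least ordinal.** *The purpose is to show that all bits together store $\mu$.* Let $\mu(\sigma)=\mu\big(k\mapsto v(\sigma k)\big)$ as in Lemma 1. By (E2), $m(\sigma,\alpha,i)\in K$ iff $q(\sigma,\beta,i)\notin K$ for all $\beta<\alpha$ and $\bar q(\sigma,\alpha,i)\notin K$, the latter meaning $q(\sigma,\alpha,i)\in K$. By Step 2,
$$m(\sigma,\alpha,i)\in K\iff\alpha=\mu(\sigma).$$
By (E1), $c(\sigma,i)\in K$ iff no $\alpha$ with $x_\alpha(i)=0$ equals $\mu(\sigma)$, that is, iff $x_{\mu(\sigma)}(i)=1$. So $C_\sigma=x_{\mu(\sigma)}$, and therefore $v(\sigma)=\mu(\sigma)$.

**Step 4: contradiction.** Step 3 holds at every $\sigma\in T$, so $v$ is a function of the kind that Lemma 1 excludes. Hence $G$ has no kernel, and Theorem A is proved. $\blacksquare$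

## Partial truth assignments: no nonempty semikernel

For a semikernel the equivalence (1) is no longer available, since some vertices may have no truth value at all. We must redo the argument with one-way implications. In particular, the ordinals $v(\sigma k)$ may be undefined, so their supremum cannot be used; the uncountability of the sets $Z_i$ will take its place.

**Proof of Theorem B, part 1.** Suppose $L\neq\emptyset$ is a semikernel. Call a vertex *true* if it is in $L$, and *false* if it has an out-neighbour in $L$. By independence no vertex is both. We use only these two rules:

* all out-neighbours of a true vertex are false (this is the definition of a semikernel);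
* a false vertex has a true out-neighbour.

Call a vertex *determined* if it is true or false.

**Step 1: some bit is determined.** *This gives a place to start.* Every determined vertex has a determined out-neighbour: for a true vertex, because it has an out-neighbour, $G$ having no sinks; for a false one, by the second rule. Following determined vertices from a member of $L$, we get a ray, since $G$ is acyclic. A ray enters some node at a $p$-vertex and leaves that node from an $a$-vertex, so it contains a $c$-vertex, as in the proof of Lemma 2. Hence some $c(\sigma,i)$ is determined.

**Step 2: a substitute for $\mu$.** *We define it and see what true and false $q$-vertices say about it.* Let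
$$A(\sigma)=\{\alpha\in\Omega:p(\sigma k,\alpha)\text{ is true for infinitely many }k\},$$
and let $\lambda(\sigma)=\min A(\sigma)$ if $A(\sigma)\ne\emptyset$.

(i) *If $q(\sigma,\alpha,i)$ is true, then $\alpha\in A(\sigma)$.* All $a(\sigma,\alpha,n)$ with $n\ge i$ are false, so for each $n\ge i$ some $p(\sigma k,\alpha)$ with $k\ge n$ is true. Hence there are infinitely many such $k$.

(ii) *If $q(\sigma,\alpha,i)$ is false, then there is $n$ such that for every $k\ge n$ some $e(\sigma k,\beta)$ with $\beta\ge\alpha$ is true; consequently $A(\sigma)\cap[1,\alpha]=\emptyset$.* Some $a(\sigma,\alpha,n)$ is true. So all $p(\sigma k,\alpha)$ with $k\ge n$ are false, and each has a true out-neighbour $e(\sigma k,\beta)$ with $\beta\ge\alpha$. This is the first claim. Now let $\gamma\le\alpha$. If $p(\sigma k,\gamma)$ is true, then all $e(\sigma k,\beta)$ with $\beta\ge\gamma$ are false, which by the first claim is impossible for $k\ge n$. So $p(\sigma k,\gamma)$ is true for only finitely many $k$, and $\gamma\notin A(\sigma)$.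

**Step 3: determined bits agree with the code of $\lambda(\sigma)$.** *This replaces the equation $C_\sigma=x_{\mu(\sigma)}$.* We claim:

(iii) *If $c(\sigma,i)$ is determined, then $A(\sigma)\ne\emptyset$, and $c(\sigma,i)$ is true if $x_{\lambda(\sigma)}(i)=1$ and false if $x_{\lambda(\sigma)}(i)=0$.*

It suffices to show that $A(\sigma)\neq\emptyset$, that $x_{\lambda(\sigma)}(i)=0$ if $c(\sigma,i)$ is false, and that $x_{\lambda(\sigma)}(i)=1$ if it is true.

*Case $c(\sigma,i)$ false.* Some $m(\sigma,\alpha,i)$ with $x_\alpha(i)=0$ is true. Then $q(\sigma,\beta,i)$ is false for all $\beta<\alpha$, and $\bar q(\sigma,\alpha,i)$ is false, so its only out-neighbour $q(\sigma,\alpha,i)$ is true. By (i), $\alpha\in A(\sigma)$; by (ii), no $\beta<\alpha$ is in $A(\sigma)$. So $\lambda(\sigma)=\alpha$ and $x_{\lambda(\sigma)}(i)=0$.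

*Case $c(\sigma,i)$ true.* For every $\alpha\in Z_i$ the vertex $m(\sigma,\alpha,i)$ is false and so has a true out-neighbour. Hence for every $\alpha\in Z_i$ one of the following holds:
$$\begin{aligned}&q(\sigma,\beta,i)\text{ is true for some }\beta<\alpha,\text{ whence }\beta\in A(\sigma)\text{ by (i)};\\ &\bar q(\sigma,\alpha,i)\text{ is true, whence }q(\sigma,\alpha,i)\text{ is false}.\end{aligned}\tag{3}$$

We first show that $A(\sigma)\ne\emptyset$. Suppose $A(\sigma)=\emptyset$. Then the second alternative of (3) holds, so $q(\sigma,\alpha,i)$ is false, for all $\alpha\in Z_i$. Let $n_\alpha$ be a number $n$ as in (ii) for $\alpha$. Since $Z_i$ is uncountable and there are countably many numbers, some $n$ equals $n_\alpha$ for uncountably many $\alpha$. For each of these $\alpha$, the claim (ii) with $k=n$ gives a true $e(\sigma n,\beta)$ with $\beta\ge\alpha$.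

But at most one $e(\sigma n,\beta)$ is true. For let $\beta\ne\beta'$; then $x_\beta\ne x_{\beta'}$, and we may assume $x_\beta(j)=0$, $x_{\beta'}(j)=1$ for some $j$. If $e(\sigma n,\beta)$ and $e(\sigma n,\beta')$ are both true, then $c(\sigma n,j)$ is false by the first and $d(\sigma n,j)$ is false by the second. The latter makes $c(\sigma n,j)$, its only out-neighbour, true, a contradiction.

So a single $\beta<\omega_1$ is an upper bound for uncountably many ordinals $\alpha$, which is impossible. Hence $A(\sigma)\ne\emptyset$.

Now let $\lambda=\lambda(\sigma)$ and suppose $x_\lambda(i)=0$, that is, $\lambda\in Z_i$. Apply (3) with $\alpha=\lambda$. Either some $\beta<\lambda$ lies in $A(\sigma)$, against minimality of $\lambda$; or $q(\sigma,\lambda,i)$ is false, and $A(\sigma)\cap[1,\lambda]=\emptyset$ by (ii), against $\lambda\in A(\sigma)$. So $x_\lambda(i)=1$, and (iii) is proved.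

**Step 4: descent.** *This replaces the descent in Lemma 1.* We claim:

(iv) *If $A(\sigma)\neq\emptyset$, there is $k$ with $A(\sigma k)\ne\emptyset$ and $\lambda(\sigma k)<\lambda(\sigma)$.*

Put $\lambda=\lambda(\sigma)$ and choose $k$ with $p(\sigma k,\lambda)$ true. Then $e(\sigma k,\beta)$ is false for all $\beta\ge\lambda$. Since $e(\sigma k,\lambda)$ is false, some $c(\sigma k,j)$ or some $d(\sigma k,j)$ is true; if $d(\sigma k,j)$ is true, then $c(\sigma k,j)$ is false. In either case some $c(\sigma k,j)$ is determined, and $A(\sigma k)\ne\emptyset$ by (iii). Let $\lambda'=\lambda(\sigma k)$ and suppose $\lambda'\ge\lambda$. Then $e(\sigma k,\lambda')$ is false, so it has a true out-neighbour. That is, for some $j$ either $x_{\lambda'}(j)=0$ and $c(\sigma k,j)$ is true, or $x_{\lambda'}(j)=1$ and $d(\sigma k,j)$ is true, in which case $c(\sigma k,j)$ is false. Both contradict (iii) at $\sigma k$. So $\lambda'<\lambda$.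

**Step 5: conclusion.** By Step 1 some $c(\sigma,i)$ is determined, so $A(\sigma)\neq\emptyset$ by (iii). Iterating (iv) from $\sigma$ gives an infinite strictly decreasing sequence of ordinals, a contradiction. So $G$ has no nonempty semikernel.

**Step 6: forward-closed sets.** Let $X\ne\emptyset$ be forward-closed and suppose $G[X]$ has a kernel $K$. Then $K\ne\emptyset$, because a vertex of $X\setminus K$ has an out-neighbour in $K$. The set $K$ is independent in $G$. Every out-neighbour of $K$ lies in $X$, because $X$ is forward-closed, and outside $K$, by independence; so it has an out-neighbour in $K$. Thus $K$ is a nonempty semikernel of $G$, which is impossible. This proves part 1. $\square$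

## Counting the ends of $G$

**Proof of Theorem B, part 2.** For $b\in\omega^\omega$ let $N_b$ be the set of vertices at some node $b{\restriction}l$ from which some vertex at node $b{\restriction}(l+1)$ is reachable. Not every vertex at $b{\restriction}l$ belongs to $N_b$: for instance, from $q(\sigma,\alpha,i)$ one reaches only children $\sigma k$ with $k\ge i$.

**Step 1: $A_G^*(R)=N_b$ for every ray $R$ along $b$.** *This shows that the end of a ray depends only on $b$.*

Let $u$, at node $\tau$, reach $R$. Continuing along $R$, it reaches vertices of $R$ at nodes $b{\restriction}m$ with $m>|\tau|$. So $\tau=b{\restriction}l$ for some $l$, and the path passes through node $b{\restriction}(l+1)$. Thus $u\in N_b$.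

Conversely, let $u\in N_b$ be at node $b{\restriction}l$, and put $\rho=b{\restriction}(l+1)$. A path from $u$ to a vertex at node $\rho$ enters that node at some $p(\rho,\alpha)$. From $p(\rho,\alpha)$ one reaches $e(\rho,\alpha)$, and from there every $c(\rho,i)$: directly if $x_\alpha(i)=0$, and through $d(\rho,i)$ if $x_\alpha(i)=1$. Since $x_1$ is the zero sequence,
$$c(\rho,0)\to m(\rho,1,0)\to\bar q(\rho,1,0)\to q(\rho,1,0)\to a(\rho,1,0)\to p(\rho k,1)\quad\text{for every }k. \tag{4}$$
So $u$ reaches a $p$-vertex at the next node on $b$ as well, and by induction $u$ reaches every $c(b{\restriction}m,i)$ with $m\ge l+1$. The ray $R$ passes through all nodes $b{\restriction}m$ with $m$ large, entering at a $p$ and leaving from an $a$, so it contains such vertices. Hence $u\in A_G^*(R)$.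

**Step 2: every $b$ carries a ray, and different $b$ give different ends.** *This completes the count.* For $l\in\omega$, $\rho=b{\restriction}l$ and $k=b(l)$, take the segment (4) from $c(\rho,0)$ to $p(\rho k,1)$ and extend it by $p(\rho k,1)\to e(\rho k,1)\to c(\rho k,0)$. The last edge exists because $x_1(0)=0$. Concatenating these segments for $l=0,1,2,\dots$ gives a ray along $b$.

Let $b\ne b'$ and choose $l$ with $b{\restriction}l\ne b'{\restriction}l$. Then $c(b{\restriction}l,0)\in N_b$ by (4). It is not in $N_{b'}$, because its node has length $l$ and is not $b'{\restriction}l$. So $N_b\ne N_{b'}$.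

Every ray is along exactly one $b$. By Step 1, rays along the same $b$ are equivalent, and rays along different $b$ are not. So the $\simeq$-ends of $G$ correspond bijectively to $\omega^\omega$, and there are exactly $2^{\aleph_0}$ of them. $\blacksquare$
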